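\title{Planar posets have queue-number $O(n^{2/3})$}

\begin{abstract}
A queue layout of a poset is a linear extension together with a partition of the cover relations into classes, none of which contains two nested cover relations; the queue-number is the least possible number of classes. We prove that every planar poset on $n$ elements has queue-number at most $19\,n^{2/3}$. This confirms the conjecture that the queue-number of planar posets is at most $c\,n^{\alpha}$ for some $\alpha<1$. For planar posets with a least and a greatest element we obtain the bound $2\sqrt{2n}$, which is sharp up to a constant factor. The linear extension mixes the two natural orders, ``left first'' and ``right first'', that are read off from an upward planar drawing. When there are many minimal or maximal elements, some layers of the poset are first peeled off and ordered at random.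
\end{abstract}

\section{The question and the results}

All posets are finite and nonempty unless we say otherwise. In a poset $P$ we write $x\prec y$, and call this a \emph{cover relation}, if $x<y$ and no element lies strictly between $x$ and $y$. The \emph{cover graph} has the elements of $P$ as vertices and the cover relations as edges. The poset is \emph{planar} if its cover graph has an \emph{upward planar drawing}: the elements are distinct points of the plane, each cover relation $x\prec y$ is a curve from $x$ to $y$ along which the height strictly increases, no curve passes through a third element, and no two curves meet except at common endpoints.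

Let $L$ be a linear extension of $P$. Two cover relations $a\prec b$ and $c\prec d$ \emph{nest} in $L$ if $a<c<d<b$ or $c<a<b<d$ in $L$. A \emph{queue layout of $P$ with $k$ queues} consists of a linear extension $L$ and a partition of the cover relations into $k$ classes, called queues, such that no queue contains two nesting relations. The \emph{queue-number} $\mathrm{qn}(P)$ is the least $k$ for which this is possible. The name describes what is measured. Run through $L$, insert each cover relation into its queue at its lower end and remove it at its upper end. A first-in-first-out queue can serve a set of relations precisely when no relation that enters strictly later has to leave strictly earlier.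

\paragraph{Rainbows.} Fix $L$. A \emph{rainbow} of size $k$ is a set of $k$ pairwise nesting cover relations $(a_l,b_l)$. We always list it from the outside to the inside, so that
\[
a_1<a_2<\dots<a_k<b_k<\dots<b_2<b_1\quad\text{in }L .
\]
Being nested strictly inside is a strict partial order on the cover relations. Its chains are the rainbows and its antichains are the possible queues. Mirsky's theorem says that a finite poset whose largest chain has $k$ elements can be partitioned into $k$ antichains, and no fewer suffice. Hence, for fixed $L$, the least number of queues equals the largest size of a rainbow, and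
\begin{equation}\label{eq:rainbow}
\mathrm{qn}(P)=\min_{L}\ \max\{\,|R| : R\text{ is a rainbow in }L\,\}.
\end{equation}
From now on we only look for linear extensions without large rainbows.

\paragraph{What one should expect.} A rainbow of size $k$ uses $2k$ distinct elements, so $\mathrm{qn}(P)\le n/2$ for every poset on $n$ elements, planar or not. Without planarity this cannot be improved. Let $m$ minimal elements all lie below $m$ maximal ones. In every linear extension the minimal elements come first, in some order $a_1<\dots<a_m$, followed by the maximal ones, in some order $b_m<\dots<b_1$, and the relations $a_l\prec b_l$ form a rainbow of size $m=n/2$. For $m\ge3$ the cover graph contains $K_{3,3}$, so this poset is not planar. For planar posets the guess is of order $\sqrt n$: for each $n\ge1$ there is a planar poset $P_n$ with $3n+3$ elements and $\lceil\sqrt{n+1}\rceil\le\mathrm{qn}(P_n)\le\lceil\sqrt n\rceil+1$, and Heath and Pemmaraju conjectured that $\mathrm{qn}(P)=O(\sqrt n)$ for every planar poset on $n$ elements; see \cite{report}. The weaker conjecture posed in \cite{report} asks for any power saving over $n/2$: there should be constants $\alpha<1$ and $c>0$ with $\mathrm{qn}(P)\le c\,n^{\alpha}$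 for every planar poset $P$ on $n$ elements. We prove this with $\alpha=2/3$ and $c=19$.

\begin{theorem}\label{thm:main}
Every planar poset $P$ on $n\ge1$ elements satisfies $\mathrm{qn}(P)\le 19\,n^{2/3}$.
\end{theorem}

Let $\min P$ and $\max P$ denote the sets of minimal and maximal elements of $P$. Most of the work goes into a bound that is good when these sets are small.

\begin{theorem}\label{thm:few}
Every planar poset $P$ on $n\ge1$ elements satisfies
\[
\mathrm{qn}(P)\le 2\sqrt{2n}+2\bigl(|\min P|+|\max P|-2\bigr).
\]
\end{theorem}

\begin{corollary}\label{cor:bounded}
Every planar poset $P$ on $n$ elements with a least element $0$ and a greatest element $1$ satisfies $\mathrm{qn}(P)\le2\sqrt{2n}$. This is sharp up to a constant factor: for every $n=3m$ with $m\ge 1$ there is a planar poset with $0$ and $1$ on $n$ elements whose queue-number is at least $\sqrt{n/3}$.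
\end{corollary}

The third result, Theorem~\ref{thm:peel}, interpolates: it peels off some layers from below and from above and applies Theorem~\ref{thm:few} to what remains. Theorem~\ref{thm:main} follows from it by choosing the number of layers. Whether $O(\sqrt n)$ holds for all planar posets is not settled here.

\paragraph{Outline.} Section~\ref{sec:example} shows on an example how the linear extension behind Theorem~\ref{thm:few} arises. Section~\ref{sec:orders} defines the two linear orders from which it is built, Section~\ref{sec:long} contains the main lemma on nested edges, and Section~\ref{sec:few} proves Theorem~\ref{thm:few} and Corollary~\ref{cor:bounded}. Section~\ref{sec:peel} proves Theorems~\ref{thm:peel} and~\ref{thm:main}.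

\section{A worked example: two bad orders and a good mixture}\label{sec:example}

The following poset gives the lower bound in Corollary~\ref{cor:bounded}, and it also shows where the linear extension in the proof of Theorem~\ref{thm:few} comes from. For $m\ge1$ let $Q_m$ consist of the chain $c_1<\dots<c_m<d_m<\dots<d_1$ and elements $x_1,\dots,x_m$ with $c_i<x_i<d_i$, together with all relations that follow by transitivity. It has $3m$ elements, least element $c_1$ and greatest element $d_1$. Its cover relations are
\[
c_i\prec c_{i+1},\qquad d_{i+1}\prec d_i,\qquad c_i\prec x_i,\qquad x_i\prec d_i ;
\]
the pair $c_m<d_m$ is not a cover relation, because $x_m$ lies in between.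

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw (0,-3)--(-3,0)--(0,3);
\draw (0,-2)--(-2,0)--(0,2);
\draw (0,-1)--(-1,0)--(0,1);
\draw (0,-3)--(0,-1);
\draw (0,1)--(0,3);
\fill (0,-3) circle (2.2pt) node[right] {$c_1$};
\fill (0,-2) circle (2.2pt) node[right] {$c_2$};
\fill (0,-1) circle (2.2pt) node[right] {$c_3$};
\fill (0,1) circle (2.2pt) node[right] {$d_3$};
\fill (0,2) circle (2.2pt) node[right] {$d_2$};
\fill (0,3) circle (2.2pt) node[right] {$d_1$};
\fill (-3,0) circle (2.2pt) node[left] {$x_1$};
\fill (-2,0) circle (2.2pt) node[left] {$x_2$};
\fill (-1,0) circle (2.2pt) node[left] {$x_3$};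
\end{tikzpicture}
\caption{An upward planar drawing of $Q_3$, the poset formed by the chain $c_1<c_2<c_3<d_3<d_2<d_1$ and by elements $x_i$ with $c_i<x_i<d_i$.}
\label{fig:example}
\end{figure}

\begin{proposition}\label{prop:lower}
The poset $Q_m$ is planar, and $\mathrm{qn}(Q_m)\ge\sqrt m$.
\end{proposition}

\begin{proof}
Put $r_i=m+1-i$, place $c_i=(0,-r_i)$, $d_i=(0,r_i)$, $x_i=(-r_i,0)$ and draw all cover relations as straight segments (Figure~\ref{fig:example}). They all go upward. The segments $c_ix_i$ lie at heights at most $0$ on the distinct parallel lines $x+y=-r_i$, and the segments $x_id_i$ lie at heights at least $0$ on the distinct parallel lines $y-x=r_i$. Hence two segments of the same kind are disjoint, and segments of different kinds can meet only at height $0$, that is, in a common endpoint $x_i$. The two kinds meet the axis $x=0$ only in $c_i$ and $d_i$, respectively, and the remaining segments lie on this axis. So no two segments meet except at common endpoints.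

Let $L$ be any linear extension. By the Erd\H{o}s--Szekeres theorem, a sequence of $m$ distinct numbers has an increasing or decreasing subsequence of length at least $\sqrt m$. Hence there are indices $i_1<\dots<i_r$ with $r\ge\sqrt m$ such that $x_{i_1},\dots,x_{i_r}$ appear in $L$ in this order or in the reverse order. In the first case
$x_{i_1}<\dots<x_{i_r}<d_{i_r}<\dots<d_{i_1}$ in $L$, so the relations $x_{i_j}\prec d_{i_j}$ form a rainbow. In the second case $c_{i_1}<\dots<c_{i_r}<x_{i_r}<\dots<x_{i_1}$ in $L$, so the relations $c_{i_j}\prec x_{i_j}$ form a rainbow. Now use~\eqref{eq:rainbow}.
\end{proof}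

Which linear extension of $Q_m$ is good? The drawing suggests two: always take the leftmost, or always the rightmost, among the elements all of whose predecessors have been listed. They are
\begin{align*}
\text{left first:}&\quad c_1,x_1,c_2,x_2,\dots,c_m,x_m,\ d_m,d_{m-1},\dots,d_1;\\
\text{right first:}&\quad c_1,c_2,\dots,c_m,\ x_m,d_m,x_{m-1},d_{m-1},\dots,x_1,d_1.
\end{align*}
Both are bad. In the first the relations $x_i\prec d_i$ form a rainbow of size $m$, in the second the relations $c_i\prec x_i$ do. But the defects are complementary, and one can trade one for the other. Let $m=s^2$, cut the left-first order into blocks of $2s$ elements, and re-sort each block according to the right-first order. The new linear extension lists, for $r=1,\dots,s$, the segment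
\[
c_{(r-1)s+1},\ \dots,\ c_{rs},\ x_{rs},\ \dots,\ x_{(r-1)s+1}
\]
and then $d_m,\dots,d_1$. A rainbow contains at most $s$ relations $c_i\prec x_i$, because relations from different segments do not nest. It contains at most one relation $x_i\prec d_i$ from each segment, because inside a segment the $x_i$ appear in the same order as the corresponding $d_i$; so at most $s$ in all. It contains at most one relation $c_i\prec c_{i+1}$ and at most one relation $d_{i+1}\prec d_i$. Hence $\mathrm{qn}(Q_{s^2})\le2s+2$, which matches Proposition~\ref{prop:lower} up to a constant factor.

In this example the relations inside a block cost at most about the block size, and the long ones cost about one per block, since two long relations running between the same two blocks do not nest. We shall see that all planar posets with $0$ and $1$ behave in a similar way: the long relations between two given blocks fall into two kinds, and two of the same kind do not nest. When there are more minimal and maximal elements, this can fail, but the number of failures is controlled.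

\section{The left-first and the right-first order}\label{sec:orders}

Throughout Sections~\ref{sec:orders} and~\ref{sec:long}, $M$ is a planar poset with $n\ge2$ elements, and $G$ is its cover graph with all edges directed upward.

If $M$ has several minimal elements, two incomparable elements of $M$ need not have a left and a right one in any useful sense. We therefore add edges to $G$ until there is one source and one sink. The added edges create order relations that do not hold in $M$, and for these we will have to pay later; so we add only a few, at most one for each minimal and one for each maximal element.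

A \emph{planar $st$-graph} is an acyclic directed graph with exactly one source $s$ and exactly one sink $t$ that has a planar embedding with $s$ and $t$ on the outer face. By theorems of Kelly \cite{kelly} and of Di Battista and Tamassia \cite{dbt}, a directed graph is upward planar if and only if it is a spanning subgraph of a planar $st$-graph, and every planar $st$-graph has an upward planar drawing. So we may fix a planar $st$-graph $G^*\supseteq G$ on the same vertex set together with an upward planar drawing of it. Since $n\ge2$ we have $s\ne t$, and clearly $s\in\min M$ and $t\in\max M$.

For each $v\in\min M\setminus\{s\}$ choose one edge of $G^*$ entering $v$, and for each $v\in\max M\setminus\{t\}$ choose one edge of $G^*$ leaving $v$; such edges exist, because $s$ is the only source and $t$ the only sink of $G^*$. Let $H$ be $G$ together with the chosen edges, drawn as in $G^*$. Then the following hold.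
\begin{itemize}
\item[\textbf{(H1)}] Every edge $(v,w)$ of $H$ that is not in $G$ has $v\in\max M\setminus\{t\}$ or $w\in\min M\setminus\{s\}$.
\item[\textbf{(H2)}] Every vertex other than $s$ has an entering edge in $H$, and every vertex other than $t$ has a leaving edge. As $H$ is acyclic, every vertex and every edge of $H$ lies on a directed path from $s$ to $t$.
\end{itemize}
If $M$ has a $0$ and a $1$, then $H=G$; on a first reading one may assume this.

Let $x\le_Hy$ mean that $H$ has a directed path from $x$ to $y$. This is a partial order that extends the order of $M$. We write $x\parallel y$ if $x,y$ are incomparable in $\le_H$, we write $h(v)$ for the height of $v$ in the drawing, and $\Pi(v)$ for the set of $s$--$t$ paths of $H$ through $v$; here and below paths are directed. Since heights increase along edges, the curve of an $s$--$t$ path $\pi$ has exactly one point at each height $\eta\in[h(s),h(t)]$, and the horizontal coordinate $g_\pi(\eta)$ of this point is a continuous function of $\eta$. By (H2) the whole drawing of $H$ lies in the strip of heights in $[h(s),h(t)]$. So every vertex is \emph{left of}, \emph{right of} or \emph{on} $\pi$, and the vertices on the curve $\pi$ are exactly the vertices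 of the path $\pi$.

Planarity enters through the following fact.
\begin{itemize}
\item[\textbf{(F)}] The interior of an edge of $H$ that is not an edge of $\pi$ is disjoint from the curve $\pi$, so this edge does not join a vertex left of $\pi$ to a vertex right of $\pi$. Hence a path of $H$ between a vertex left of $\pi$ and a vertex right of $\pi$ contains a vertex of $\pi$.
\end{itemize}

For incomparable $x$ and $y$ we want to say which one is on the left. Each path through $y$ gives an answer, and so does each path through $x$. All answers agree.

\begin{lemma}\label{lem:side}
Let $x\parallel y$. Either $x$ is left of every $\tau\in\Pi(y)$ and $y$ is right of every $\pi\in\Pi(x)$, or $x$ is right of every $\tau\in\Pi(y)$ and $y$ is left of every $\pi\in\Pi(x)$.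
\end{lemma}

\begin{proof}
The statement is symmetric in $x$ and $y$, so let $h(x)\le h(y)$. Take $\pi\in\Pi(x)$ and $\tau\in\Pi(y)$. Suppose the two curves have a common point at a height in $[h(x),h(y)]$. By planarity this point is a common vertex $w$ or an interior point of a common edge $(u,w)$. In the first case $w$ is not below $x$ on $\pi$ and not above $y$ on $\tau$, so $x\le_Hw\le_Hy$. In the second case $x$ is a vertex of $\pi$ that is not higher than the common point, so $x\le_Hu$; likewise $w\le_Hy$, so $x\le_Hu<_Hw\le_Hy$. Both contradict $x\parallel y$.

So $g_\pi-g_\tau$ has a constant nonzero sign on $[h(x),h(y)]$. If the sign is negative, then $x$ is left of $\tau$ (look at height $h(x)$) and $y$ is right of $\pi$ (look at height $h(y)$); if it is positive, it is the other way around. Thus, for all $\pi\in\Pi(x)$ and $\tau\in\Pi(y)$, $x$ is left of $\tau$ if and only if $y$ is right of $\pi$. The first condition does not involve $\pi$ and the second does not involve $\tau$, so each has a constant truth value.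
\end{proof}

For $x\parallel y$ we write $x\triangleleft y$ (``$x$ is to the left of $y$'') in the first case. Exactly one of $x\triangleleft y$ and $y\triangleleft x$ holds, and a single path through $x$ or through $y$ suffices to decide which. Define the \emph{left-first} relation $<_1$ and the \emph{right-first} relation $<_2$ by
\[
x<_1y\iff x<_Hy\ \text{ or }\ x\triangleleft y,\qquad\qquad
x<_2y\iff x<_Hy\ \text{ or }\ y\triangleleft x .
\]

\begin{lemma}\label{lem:linear}
Both $<_1$ and $<_2$ are linear orders extending $<_H$.
\end{lemma}

\begin{proof}
Reflection in a vertical line exchanges $<_1$ and $<_2$, so we treat $<_1$. For $x\ne y$ exactly one of $x<_1y$, $y<_1x$ holds, and $<_1$ contains $<_H$. So it suffices to exclude cycles $x<_1y<_1z<_1x$. Three relations $<_H$ are impossible. Up to rotation, three cases remain.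

\emph{$x\triangleleft y<_Hz<_Hx$.} Then $y<_Hx$, contradicting $x\parallel y$.

\emph{$x\triangleleft y\triangleleft z<_Hx$.} Let $\tau\in\Pi(y)$. Then $x$ is left and $z$ is right of $\tau$, so by (F) a path from $z$ to $x$ contains a vertex $v$ of $\tau$. Since $v$ and $y$ both lie on $\tau$, they are comparable. If $v\le_Hy$ then $z\le_Hy$; if $v\ge_Hy$ then $y\le_Hx$. Both are contradictions.

\emph{$x\triangleleft y\triangleleft z\triangleleft x$.} Let $\pi\in\Pi(x)$ and $\tau\in\Pi(y)$. We form the left envelope of the two paths. Consider two common vertices of $\pi$ and $\tau$ that are consecutive in height. If $\pi$ and $\tau$ share an edge between them, the endpoints of this edge are common vertices, so both paths consist of just this edge there. Otherwise they have no common point strictly between the two vertices, and one subpath is left of the other throughout. Choosing the left subpath each time gives an $s$--$t$ path $\pi_0$ of $H$ with $g_{\pi_0}=\min(g_\pi,g_\tau)$. As $x$ is on $\pi$ and left of $\tau$, we have $\pi_0\in\Pi(x)$. As $z$ is right of $\tau$, it is right of $\pi_0$. So $x\triangleleft z$, a contradiction.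
\end{proof}

\section{Long edges that nest}\label{sec:long}

For each edge $e=(a,b)$ of $H$ fix an $s$--$t$ path $\pi_e$ of $H$ through $e$. Every vertex of $\pi_e$ is $\le_Ha$ or $\ge_Hb$; this will be used constantly.

We have to understand edges that nest after blocks of the left-first order have been re-sorted by the right-first order. Let $e=(a,b)$ and $e'=(a',b')$, where $a,a'$ come from one block and $b,b'$ come from one block. If $e'$ is nested inside $e$, then $a<_2a'$ and $b'<_2b$. We would like to conclude that $a<_Ha'$ and $b'<_Hb$. If all four endpoints lie in the same block, this can fail: in the poset $Q_m$ of Section~\ref{sec:example} with $m\ge2$ take $e=(c_1,x_1)$ and $e'=(c_2,x_2)$; here $c_1<_2c_2$ and $x_2<_2x_1$, but $x_1$ and $x_2$ are incomparable. What long edges have in addition is room between the two blocks, namely an element $z$ with $a,a'<_1z<_1b,b'$. For the two short edges above no such $z$ exists, because $x_1<_1c_2$. We now show that $z$ forces $a<_Ha'$ and $b'<_Hb$, provided that $z$ lies on the same side of $\pi_e$ and of $\pi_{e'}$.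

The first step turns the relation of $z$ to an edge in the order $<_1$ into a relation in $<_H$. An element to the left of $\pi_e$ and incomparable to $a$ would precede $a$ in the left-first order; so if $z$ is to the left of $\pi_e$ and comes after $a$, it must lie above $a$.

\begin{lemma}\label{lem:between}
Let $e=(a,b)$ be an edge of $H$ and let $a<_1z<_1b$. Then $z$ is not on $\pi_e$. If $z$ is left of $\pi_e$, then $a<_Hz$. If $z$ is right of $\pi_e$, then $z<_Hb$.
\end{lemma}

\begin{proof}
Every vertex on $\pi_e$ is $a$, $b$, or comes before $a$ or after $b$ in $<_1$; so $z$ is not one of them.
Let $z$ be left of $\pi_e\in\Pi(a)$. If $z\parallel a$, then $z\triangleleft a$ and hence $z<_1a$, a contradiction. So $z$ and $a$ are comparable, and $a<_1z$ gives $a<_Hz$.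
Let $z$ be right of $\pi_e\in\Pi(b)$. If $z\parallel b$, then $b\triangleleft z$ and hence $b<_1z$, a contradiction. So $z$ and $b$ are comparable, and $z<_1b$ gives $z<_Hb$.
\end{proof}

\begin{lemma}\label{lem:nest}
Let $e=(a,b)$ and $e'=(a',b')$ be edges of $H$ with four distinct endpoints, and let $z$ satisfy $a,a'<_1z<_1b,b'$. Suppose that $a<_2a'$ and $b'<_2b$. If $z$ is on the same side of $\pi_e$ and of $\pi_{e'}$, then $a<_Ha'$ and $b'<_Hb$.
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,-0.7)--(0,4.1);
\draw[line width=2pt] (0,1.1)--(0,2.0);
\draw[dashed] (1.9,-0.5)--(0,0.3)--(-2.1,3.7);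
\draw[dashed] (1.9,-0.5)--(1.1,1.6)--(0,2.9)--(-2.1,3.7);
\fill (0,1.1) circle (2.2pt) node[right] {$a'$};
\fill (0,2.0) circle (2.2pt) node[right] {$b'$};
\fill (1.9,-0.5) circle (2.2pt) node[right] {$a$};
\fill (-2.1,3.7) circle (2.2pt) node[left] {$z$};
\fill (0,0.3) circle (2.2pt) node[below left] {$v$};
\fill (0,2.9) circle (2.2pt) node[above right] {$v$};
\node[right] at (0,3.9) {$\pi_{e'}$};
\end{tikzpicture}
\caption{The argument used repeatedly in the proof of Lemma~\ref{lem:nest}. The path $\pi_{e'}$ is drawn vertically, with the edge $e'=(a',b')$ thick. A directed path (dashed, two possibilities) from $a$ on the right of $\pi_{e'}$ to $z$ on the left must use a vertex $v$ of $\pi_{e'}$. Either $v$ is at or below $a'$, and then $a\le_Ha'$, or $v$ is at or above $b'$, and then $b'\le_Hz$.}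
\label{fig:cross}
\end{figure}

\begin{proof}
\emph{Case 1: $z$ is left of $\pi_e$ and of $\pi_{e'}$.} By Lemma~\ref{lem:between}, $a<_Hz$ and $a'<_Hz$.

We first show $a<_Ha'$. Suppose $a\parallel a'$. Then $a<_2a'$ means $a'\triangleleft a$, so $a$ is right of $\pi_{e'}$ (Figure~\ref{fig:cross}). By (F), a path from $a$ to $z$ contains a vertex $v$ of $\pi_{e'}$. If $v\le_Ha'$, then $a\le_Ha'$, a contradiction. If $v\ge_Hb'$, then $b'\le_Hz$, contradicting $z<_1b'$. So $a$ and $a'$ are comparable, and $a<_2a'$ gives $a<_Ha'$.

Next we show $b'<_Hb$. Suppose not. Then $b'<_2b$ means $b\triangleleft b'$, so $b'$ is right of $\pi_e$. In particular $e'$ is not an edge of $\pi_e$, so by (F) its lower end $a'$ is on or right of $\pi_e$. If $a'$ is on $\pi_e$, then $a<_Ha'$ forces $b\le_Ha'<_Hb'$, contradicting $b\parallel b'$. So $a'$ is right of $\pi_e$. As $z$ is left of $\pi_e$, a path from $a'$ to $z$ contains a vertex $v$ of $\pi_e$. If $v\le_Ha$, then $a'\le_Ha$, contradicting $a<_Ha'$. If $v\ge_Hb$, then $b\le_Hz$, contradicting $z<_1b$.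

\emph{Case 2: $z$ is right of $\pi_e$ and of $\pi_{e'}$.} Rotate the drawing by $180^\circ$ and reverse all edges. This is again an upward planar drawing with (H2), with $s$ and $t$ exchanged. The order $<_H$ is reversed, and left and right are swapped, so $x\triangleleft y$ becomes $y\triangleleft x$. Hence both $<_1$ and $<_2$ are reversed. The two edges become $(b,a)$ and $(b',a')$, with the same paths reversed, and $z$ is left of both. In the new orders $b,b'<_1z<_1a,a'$, $b<_2b'$ and $a'<_2a$, which are the hypotheses of Case 1 for $(b,a)$ and $(b',a')$. Its conclusion, read in the original order, is $b'<_Hb$ and $a<_Ha'$.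
\end{proof}

If $M$ has a $0$ and a $1$, then $H=G$, and the conclusion of Lemma~\ref{lem:nest} gives $a<a'<b'<b$ in $M$. This is impossible if $a\prec b$, so nested pairs of long edges as in the lemma do not exist. In general the relations $a<_Ha'$ and $b'<_Hb$ may depend on edges of $H$ outside $G$. Property (H1) will be used to charge each such failure to a minimal or maximal element.

\section{Few minimal and maximal elements}\label{sec:few}

\begin{proof}[Proof of Theorem~\ref{thm:few}]
For $n=1$ there are no cover relations. Let $n\ge2$, write $M$ for the poset, use the notation of Sections~\ref{sec:orders} and~\ref{sec:long}, and put $\sigma=|\min M|+|\max M|-2$.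

\emph{The linear extension.} Let $q\ge1$ be an integer, to be chosen at the end. Cut the order $<_1$ into consecutive blocks $K_1,\dots,K_N$ of $q$ elements each, the last one possibly smaller but nonempty; so $N=\lceil n/q\rceil$. Let $L$ list $K_1,K_2,\dots,K_N$ in this order, each block sorted by $<_2$. If $x<_Hy$, then $x<_1y$, so $y$ is in the block of $x$ or in a later one, and in the former case $x<_2y$ puts $x$ before $y$. So $L$ is a linear extension of $\le_H$, hence of $M$.

Let $e_1,\dots,e_k$ be a rainbow of cover relations of $M$ in $L$, listed from the outside to the inside, with $e_l=(a_l,b_l)$, $a_l\in K_{i_l}$ and $b_l\in K_{j_l}$. Then $i_l\le j_l$, and $i_l$ is nondecreasing and $j_l$ is nonincreasing in $l$. We call $e_l$ \emph{short} if $j_l-i_l\le1$ and \emph{long} otherwise; the long edges come first in the list.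

\emph{Short edges.} Let $e_l$ be the first short edge, if there is one. It and all later edges have both endpoints in $K_{i_l}\cup K_{j_l}$, because $j_l\le i_l+1$. This set has at most $2q$ elements, and the endpoints of the edges of a rainbow are distinct. So there are at most $q$ short edges.

\emph{Groups of long edges.} For long edges, $j_l-i_l$ lies in $\{2,\dots,N-1\}$ and strictly decreases whenever the pair $(i_l,j_l)$ changes. So the long edges form at most $(N-2)^+=\max(N-2,0)$ \emph{groups}, where each group is a run of consecutive indices $l$ with a constant pair $(i_l,j_l)$. For the group with pair $(i,j)$ fix an element $z\in K_{i+1}$. Since $i<i+1<j$, we have $a_l<_1z<_1b_l$ for all $e_l$ in the group. By Lemma~\ref{lem:between} the group splits into those $e_l$ for which $z$ is left of $\pi_{e_l}$, which we put into the class $\mathcal L$, and those for which $z$ is right of $\pi_{e_l}$, which we put into the class $\mathcal R$. Here $\mathcal L$ and $\mathcal R$ collect edges from all groups.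

\emph{Two consecutive edges of one class in one group.} Let $e_l,e_{l'}$ with $l<l'$ be members of one group and one class, with no member of this group and class between them; we call $(l,l')$ a \emph{consecutive pair}. Since $a_l,a_{l'}$ lie in one block, since $b_l,b_{l'}$ lie in one block, and since blocks are sorted by $<_2$, we have $a_l<_2a_{l'}$ and $b_{l'}<_2b_l$. Lemma~\ref{lem:nest} gives
\[
a_l<_Ha_{l'}\qquad\text{and}\qquad b_{l'}<_Hb_l .
\]
These cannot both be relations of $M$, since then $a_l<a_{l'}<b_{l'}<b_l$ in $M$, whereas $a_l\prec b_l$. So at least one of them uses an added edge. Call the elements of $(\max M\setminus\{t\})\cup(\min M\setminus\{s\})$ \emph{special}; there are at most $\sigma$ of them. We assign a special element to the pair $(l,l')$ as follows; intervals are taken in $L$.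
\begin{itemize}
\item Suppose $a_l\not<a_{l'}$ in $M$. A path of $H$ from $a_l$ to $a_{l'}$ contains an edge $(v,w)\notin G$. By (H1), $v\in\max M\setminus\{t\}$ or $w\in\min M\setminus\{s\}$. If $v\in\max M\setminus\{t\}$, assign $v$; here $v\ne a_l$, because $a_l<b_l$ is not maximal. Otherwise assign $w$, which comes after $v$ and so is not $a_l$. The assigned element lies in $(a_l,a_{l'}]$.
\item Otherwise $b_{l'}\not<b_l$ in $M$. A path of $H$ from $b_{l'}$ to $b_l$ contains an edge $(v,w)\notin G$, and again $v\in\max M\setminus\{t\}$ or $w\in\min M\setminus\{s\}$. If $v\in\max M\setminus\{t\}$, assign $v$, which comes before $w$ and so is not $b_l$. Otherwise assign $w$; here $w\ne b_l$, because $b_l>a_l$ is not minimal. The assigned element lies in $[b_{l'},b_l)$.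
\end{itemize}

\emph{Counting.} Consider all consecutive pairs $(l,l')$ of the class $\mathcal L$, over all groups. Their index intervals $(l,l']$ are disjoint, because groups are runs of consecutive indices. So the intervals $(a_l,a_{l'}]$ are pairwise disjoint, and so are the intervals $[b_{l'},b_l)$. The former end at or before $a_k$ and the latter start at or after $b_k$. Hence the assigned elements are distinct, and $\mathcal L$ has at most $\sigma$ consecutive pairs. In each group the number of edges of $\mathcal L$ exceeds the number of consecutive pairs by at most one, so $|\mathcal L|\le(N-2)^++\sigma$. The same argument gives $|\mathcal R|\le(N-2)^++\sigma$. Together with the short edges,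
\begin{equation}\label{eq:blocks}
k\le q+2\,(\lceil n/q\rceil-2)^++2\sigma .
\end{equation}

\emph{The choice of $q$.} The sum $q+2n/q$ is smallest at $q=\sqrt{2n}$, so take $q=\lceil\sqrt{2n}\rceil$. Then $q\le\sqrt{2n}+1$ and $N=\lceil n/q\rceil\le\sqrt{n/2}+1$. If $N\ge2$, then \eqref{eq:blocks} gives
\[
k\le\sqrt{2n}+1+2\bigl(\sqrt{n/2}-1\bigr)+2\sigma=2\sqrt{2n}-1+2\sigma .
\]
If $N=1$, then $k\le\sqrt{2n}+1+2\sigma\le2\sqrt{2n}+2\sigma$. In both cases every rainbow in $L$ has size at most $2\sqrt{2n}+2\sigma$, and \eqref{eq:rainbow} finishes the proof.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:bounded}]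
The upper bound is Theorem~\ref{thm:few} with $|\min P|=|\max P|=1$. The lower bound is Proposition~\ref{prop:lower} with $m=n/3$.
\end{proof}

\section{Many minimal and maximal elements: peeling layers}\label{sec:peel}

If $|\min P|+|\max P|$ is of order $n$, Theorem~\ref{thm:few} gives no bound of smaller order than $n$. But then we can remove all minimal elements, look at the new minimal elements, and so on. The layers obtained in this way are disjoint, so among the first $r$ of them one has at most $n/r$ elements; we stop just before removing it. What remains is a poset with few minimal elements, and we treat its maximal elements in the same way. The price is the set of cover relations that meet the removed layers. Each layer is an antichain, so its internal order is at our disposal, and a random order is a good choice: for the $m$ cover relations with lower end in one layer, a large rainbow requires the order of the lower ends to be the reverse of that of the upper ends, and among $m$ relations one expects to find only $O(\sqrt m)$ of this kind.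

\begin{theorem}\label{thm:peel}
Let $P$ be a planar poset on $n$ elements and let $A_1,A_2,\dots$ be obtained by repeatedly removing all minimal elements of $P$. Fix $p\ge0$, put $X=A_1\cup\dots\cup A_p$, and let $B_1,B_2,\dots$ be obtained by repeatedly removing all maximal elements of $P\setminus X$. (These sets are eventually empty.) Then for every $q\ge0$
\[
\mathrm{qn}(P)\le2\sqrt{2n}+2\bigl(|A_{p+1}|+|B_{q+1}|\bigr)+2\mathrm e\sqrt{2(p+q)n}+\frac{p+q}3 ,
\]
where $\mathrm e$ is Euler's number.
\end{theorem}

\begin{proof}
Let $Y=B_1\cup\dots\cup B_q$ and $M=P\setminus(X\cup Y)$.

\emph{The middle part.} The set $X$ is a down-set of $P$. The set $Y$ is an up-set of $P$: if $y\in Y$ and $w>y$, then $w\notin X$, since $X$ is a down-set and $y\notin X$; and $Y$ is an up-set of $P\setminus X$. So $M$ is convex, that is, it contains every element of $P$ between two of its elements. Hence the cover relations of $M$ are exactly the cover relations of $P$ inside $M$, and $M$, if nonempty, is planar: delete the other elements from the drawing. Since $Y$ is an up-set, $M$ is a down-set of $P\setminus X$, so a minimal element of $M$ is minimal in $P\setminus X$, and $\min M\subseteq A_{p+1}$. Moreover $\max M=B_{q+1}$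 by definition. By Theorem~\ref{thm:few}, $|M|\le n$ and \eqref{eq:rainbow}, there is a linear extension $L_M$ of $M$ whose rainbows have size at most
\begin{equation}\label{eq:middle}
2\sqrt{2n}+2\bigl(|A_{p+1}|+|B_{q+1}|\bigr);
\end{equation}
if $M=\emptyset$, there is nothing to do.

\emph{The linear extension.} Let
\[
L:\quad A_1,A_2,\dots,A_p,\ \ M\text{ in the order }L_M,\ \ B_q,B_{q-1},\dots,B_1,
\]
where the elements inside each of the layers $A_1,\dots,A_p,B_1,\dots,B_q$ are in uniformly random order, independently for different layers. The layers are antichains. If $x<y$ with $x\in A_i$ and $y\in A_j$, then $i<j$, because $y$ becomes minimal only after $x$ has been removed; if $x<y$ with $x\in B_i$ and $y\in B_j$, then $i>j$ for the analogous reason. As $X$ is a down-set and $Y$ is an up-set, $L$ is a linear extension of $P$ for every outcome of the random choices.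

\emph{Classes of cover relations.} A cover relation that meets $X$ has its lower end in $X$, and one that meets $Y$ has its upper end in $Y$. So every cover relation not inside $M$ is in exactly one of the following $p+q$ classes:
\begin{itemize}
\item $E(A_i)$ for $1\le i\le p$: the lower end is in $A_i$;
\item $E(B_i)$ for $1\le i\le q$: the upper end is in $B_i$ and the lower end is not in $X$.
\end{itemize}
Let $C$ run over the layers $A_1,\dots,A_p,B_1,\dots,B_q$, let $m_C=|E(C)|$, and let $R_C$ be the largest size of a rainbow contained in $E(C)$. Planarity now enters a second time. The cover graph is simple and planar, and it contains no triangle, because $x\prec y\prec w$ excludes $x\prec w$. A simple triangle-free planar graph on $n\ge3$ vertices has at most $2n-4$ edges by Euler's formula, and for $n\le2$ there is at most one edge. Hence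
\begin{equation}\label{eq:edges}
\sum_Cm_C\le2n .
\end{equation}

\emph{One class.} Let $C=A_i$ and condition on the orders of all other layers. The upper ends of the relations in $E(A_i)$ lie outside $A_i$ and after $A_i$ in $L$, so their mutual order is now determined. A set of $k$ relations in $E(A_i)$ can be a rainbow only if its $2k$ endpoints are distinct. If they are, it is a rainbow if and only if its lower ends appear in $A_i$ in the reverse of the order of their upper ends, which has probability $1/k!$. For $C=B_i$ the same holds with the roles of the ends exchanged: the lower ends lie outside $B_i$ and before $B_i$ in $L$. So in both cases, by a union bound over all $k$-subsets and by $k!\ge(k/\mathrm e)^k$,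
\[
\Pr(R_C\ge k)\le\binom{m_C}k\frac1{k!}\le\frac{m_C^k}{(k!)^2}\le\Bigl(\frac{\mathrm e^2m_C}{k^2}\Bigr)^k
\qquad(k\ge1).
\]
For $k>2\mathrm e\sqrt{m_C}$ the right-hand side is at most $4^{-k}$. For smaller $k$ we bound the probability by $1$. Therefore
\[
\mathbb E R_C=\sum_{k\ge1}\Pr(R_C\ge k)\le2\mathrm e\sqrt{m_C}+\sum_{k\ge1}4^{-k}=2\mathrm e\sqrt{m_C}+\frac13 .
\]

\emph{All classes.} By linearity of expectation, the Cauchy--Schwarz inequality and \eqref{eq:edges},
\[
\mathbb E\sum_CR_C\le2\mathrm e\sum_C\sqrt{m_C}+\frac{p+q}3\le2\mathrm e\sqrt{(p+q)\cdot2n}+\frac{p+q}3 .
\]
Fix orders of the layers for which $\sum_CR_C$ is at most the right-hand side. Any rainbow in $L$ is the union of a rainbow of cover relations inside $M$, whose size is at most \eqref{eq:middle}, and of one rainbow in each class, whose sizes add up to at most $\sum_CR_C$. The claim follows from \eqref{eq:rainbow}.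
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If about $r$ layers are removed on each side, Theorem~\ref{thm:peel} has terms of order $n/r$ and $\sqrt{rn}$, which balance at $r=n^{1/3}$. So let $r=\lceil n^{1/3}\rceil$. The sets $A_1,\dots,A_r$ are disjoint, so $|A_{p+1}|\le n/r$ for some $p$ with $0\le p\le r-1$. Fix this $p$ and define $B_1,B_2,\dots$ as in Theorem~\ref{thm:peel}. In the same way $|B_{q+1}|\le n/r$ for some $q$ with $0\le q\le r-1$. Since $n/r\le n^{2/3}$ and $p+q\le2(r-1)\le2n^{1/3}$, Theorem~\ref{thm:peel} gives
\[
\mathrm{qn}(P)\le2\sqrt2\,n^{1/2}+4n^{2/3}+2\mathrm e\sqrt{4n^{4/3}}+\tfrac23n^{1/3}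
\le\bigl(2\sqrt2+4+4\mathrm e+\tfrac23\bigr)n^{2/3}\le19\,n^{2/3},
\]
because $2\sqrt2+4+4\mathrm e+\frac23<18.4$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{dbt}
Di Battista and Tamassia, \emph{Theoret. Comput. Sci.} \textbf{61} (1988).

\bibitem{kelly}
Kelly, \emph{Discrete Math.} \textbf{63} (1987).

\bibitem{report}
\emph{Internship Report: Queue layouts of graphs and posets},
\texttt{https://pageperso.lis-lab.fr/\allowbreak alienor.goubault-larrecq/\allowbreak documents/\allowbreak Report\_M1\_Alienor.pdf}.

\end{thebibliography}
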